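
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{A compact--point game that does not detect\\ metalindel\"of spaces}


\begin{abstract}
In the game $G_{K,P}(X)$ Player $K$ removes compact subsets of a space $X$, Player $P$ picks points that have not been removed, and $K$ wins if the points picked form a closed discrete set. If $X$ is locally compact, Hausdorff and metalindel\"of, then $K$ has a winning strategy. We show in ZFC that the converse fails: there is a zero-dimensional locally compact Hausdorff space that is not metalindel\"of although $K$ has a winning strategy. The space is built from the tree of countable sequences of natural numbers, and the construction works at every infinite cardinal $\theta$ in place of $\omega$. In the other direction, if $K$ has a winning strategy on a locally compact Hausdorff space that is locally of cardinality at most $\theta^+$, then every open cover has an open refinement in which each point lies in at most $\theta$ members. If $2^{\theta^+}=\theta^{++}$, the bound $\theta^+$ here is optimal.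
\end{abstract}

\section{The game and the question}\label{sec:intro}

All spaces are Hausdorff. A refinement of a cover is always itself a cover. For a space $X$, the game $G_{K,P}(X)$ is played in rounds $n\in\omega$. In round $n$ Player $K$ chooses a compact set $K_n\subseteq X$, and then Player $P$ chooses a point
\[
p_n\in X\setminus\bigcup_{i\le n}K_i .
\]
Player $K$ wins if $\{p_n:n\in\omega\}$ is a closed discrete subset of $X$. If $P$ has no legal move, the play stops and $K$ wins. A \emph{strategy} for $K$ is a function assigning a compact set $K_n$ to each finite sequence $(p_0,\dots,p_{n-1})$ of earlier moves of $P$; it is \emph{winning} if $K$ wins every play in which $K$ follows it.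

Player $P$ tries to make the points accumulate somewhere, and $K$ tries to prevent this with compact sets. On a compact space $K$ removes everything at once, and on a discrete space $K$ need not do anything. On a topological sum of compact spaces, $K$ removes every summand that $P$ has visited: a point that has been played tells $K$ where $P$ might be heading. This idea still works if each point points to countably many places instead of one. A space is \emph{metalindel\"of} if every open cover has an open refinement in which each point lies in at most countably many members. The following fact is known; we include the short argument because we shall compare our strategy with it.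

\begin{proposition}\label{prop:meta}
If $X$ is locally compact and metalindel\"of, then $K$ has a winning strategy in $G_{K,P}(X)$.
\end{proposition}

\begin{proof}
The open sets with compact closure cover $X$, so $X$ has a point-countable open cover $\mathcal V$ by sets with compact closure. For each point $p$ list the members of $\mathcal V$ containing $p$ as $V_{p,0},V_{p,1},\dots$, with repetitions if necessary. In round $n$ let $K$ play $K_n=\bigcup_{i,j<n}\overline{V_{p_i,j}}$. Let $q\in X$ and choose $V\in\mathcal V$ with $q\in V$. If some $p_i$ lies in $V$, then $V=V_{p_i,j}$ for some $j$, so $V\subseteq K_n$ for all $n>\max(i,j)$ and $V$ contains only finitely many of the points played. Since each $q$ has such a neighborhood, the points played form a closed discrete set.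
\end{proof}

The converse is also known in two large classes: if $X$ is locally compact and is either countably tight or locally of cardinality at most $\aleph_1$, then $K$ has a winning strategy in $G_{K,P}(X)$ \emph{if and only if} $X$ is metalindel\"of. Here $X$ is \emph{countably tight} if every point in the closure of a set $A$ is in the closure of a countable subset of $A$, and $X$ is \emph{locally of cardinality at most $\kappa$} if every point has a neighborhood of cardinality at most $\kappa$. One might therefore guess that the game characterizes the metalindel\"of property among all locally compact spaces. Whether it does is the question posed in \cite{story}: \emph{if $X$ is locally compact Hausdorff and $K$ has a winning strategy in $G_{K,P}(X)$, must $X$ be metalindel\"of?}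

The answer is no. Proposition~\ref{prop:meta} shows how $K$ wins by reading \emph{single} moves of $P$. In our space single moves can be nearly worthless to $K$, since one point may be compatible with uncountably many intended limits, but \emph{two} suitable moves together betray the limit exactly.

To state the results, call a space \emph{meta-$\theta$-Lindel\"of}, for an infinite cardinal $\theta$, if every open cover has an open refinement in which each point lies in at most $\theta$ members. Thus metalindel\"of means meta-$\omega$-Lindel\"of. A space is \emph{zero-dimensional} if it has a base of clopen sets. It is \emph{submetacompact} if every open cover has a sequence $(\mathcal V_m)_{m\in\omega}$ of open refinements such that for each point $p$ there is an $m$ for which $p$ lies in only finitely many members of $\mathcal V_m$.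

\begin{theorem}\label{thm:A}
For every infinite cardinal $\theta$ there is a zero-dimensional locally compact Hausdorff space $X_\theta$ with $|X_\theta|\le 2^{\theta^+}$ such that $K$ has a winning strategy in $G_{K,P}(X_\theta)$ but $X_\theta$ is not meta-$\theta$-Lindel\"of. In particular, $X_\omega$ is not metalindel\"of. Moreover, $X_\theta$ is submetacompact, and $K$ has a winning strategy in which each move is a finite union of compact sets, each of them depending only on one or two earlier moves of $P$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\theta$ be an infinite cardinal and let $X$ be a locally compact Hausdorff space that is locally of cardinality at most $\theta^+$. If $K$ has a winning strategy in $G_{K,P}(X)$, then $X$ is meta-$\theta$-Lindel\"of.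
\end{theorem}

\begin{corollary}\label{cor:opt}
If $2^{\theta^+}=\theta^{++}$, then $\theta^+$ in Theorem~\ref{thm:B} cannot be replaced by $\theta^{++}$. In particular, if $2^{\aleph_1}=\aleph_2$, then the bound $\aleph_1$ in the equivalence for spaces locally of cardinality at most $\aleph_1$ is optimal.
\end{corollary}

\begin{proof}
Let $X_\theta$ be the space of Theorem~\ref{thm:A}. If $2^{\theta^+}=\theta^{++}$, then $|X_\theta|\le\theta^{++}$, so $X_\theta$ is locally of cardinality at most $\theta^{++}$. Player $K$ has a winning strategy on $X_\theta$, but $X_\theta$ is not meta-$\theta$-Lindel\"of. The second statement is the case $\theta=\omega$.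
\end{proof}

Everything is proved in ZFC; the only extra assumption is the one displayed in Corollary~\ref{cor:opt}. Theorem~\ref{thm:A} is proved in Sections \ref{sec:space}--\ref{sec:game}, and Theorem~\ref{thm:B} in Section~\ref{sec:B}.

\section{The idea on a tree with two levels}\label{sec:mini}

The mechanism is visible in a model small enough to handle by hand. In this section we ignore compactness and let $K$ remove any of the sets that play the role of compact sets later. Take as isolated points all $(n,(a,b))$ with $n,a,b\in\omega$, and think of $n$ as the \emph{level} of the point and of $(a,b)$ as a path through a tree, from the root $\emptyset$ to the node $a$, and from there on to the child of $a$ numbered $b$. Add a limit point $\ell_\emptyset$ for the root and a limit point $\ell_k$ for each node $k\in\omega$, with basic neighborhoods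
\begin{align*}
W(\emptyset,m)&=\{\ell_\emptyset\}\cup\{(n,(a,b)): m\le n<a\},\\
W(k,m)&=\{\ell_k\}\cup\{(n,(k,b)): m\le n<b\}.
\end{align*}
So the path $(a,b)$ leaves the root and the node $a$ toward a numbered child, and this number is a deadline: $(n,(a,b))$ is near $\ell_\emptyset$ only while $n<a$, and near $\ell_a$ only while $n<b$. The deadline does three jobs.

\emph{It separates limit points.} A point of $W(\emptyset,k)\cap W(k,k)$ would be of the form $(n,(k,b))$ with $k\le n<k$. (For $j\ne k$ the sets $W(j,0)$ and $W(k,0)$ are disjoint anyway.)

\emph{It can always be postponed.} Suppose somebody chooses neighborhoods $W(\emptyset,m(\emptyset))$ and $W(k,m(k))$ of all limit points. Put $a=m(\emptyset)+1$ and then $b=m(a)+1$. The path $(a,b)$ meets the chosen neighborhoods at \emph{both} the root and the node $a$: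
\[
\bigl(m(\emptyset),(a,b)\bigr)\in W(\emptyset,m(\emptyset)),\qquad \bigl(m(a),(a,b)\bigr)\in W(a,m(a)).
\]
If $m(\emptyset)=5$ and $m(6)=5$, we get the single point $(5,(6,6))$ in two chosen neighborhoods. If instead $m(6)=2$, we get $(5,(6,3))$ and $(2,(6,3))$: the same path, but on two different levels. Only the level can disagree, and there are just countably many levels. On a path of length $\omega_1$, therefore, uncountably many nodes must agree on the level, and this yields one point in uncountably many of the chosen neighborhoods.

\emph{It forces $P$ to reveal the target.} Let $K$ remove every level that $P$ has visited together with all lower levels, so that the levels of $P$'s points increase. Suppose $P$ plays $(0,(3,9))$, $(1,(3,9))$, $(2,(3,9))$. These points are near $\ell_\emptyset$ and near $\ell_3$, and $K$ cannot tell which of the two is the target. But from level $3$ on, a point near $\ell_\emptyset$ must have first coordinate greater than $3$. If $P$ now plays $(3,(5,9))$, the paths $(3,9)$ and $(5,9)$ part at the root; $K$ reads this off and removes $W(\emptyset,0)$ for good. Any later return to $\ell_\emptyset$ would be detected in the same way. If instead $P$ keeps the path $(3,9)$ up to level $8$, then to stay near $\ell_3$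 from level $9$ on $P$ must play something like $(9,(3,10))$. The paths $(3,9)$ and $(3,10)$ part at the node $3$, and $K$ removes $W(3,0)$.

For the actual space we let the tree have height $\theta^+$, and we make each level compact. The second point means that limits of paths must be admitted. For instance, paths leaving a node $t$ toward the children $0,1,2,\dots$ converge to the path that stops at $t$; such a path has deadline $\infty$ at $t$.

\section{The space}\label{sec:space}

Fix an infinite cardinal $\theta$ and let $\lambda=\theta^+$, a regular uncountable cardinal. Let
\[
T=\bigcup_{\alpha<\lambda}\omega^\alpha
\]
be the tree of all functions from an ordinal $\alpha<\lambda$ to $\omega$, ordered by extension; write $s\le t$ if $t$ extends $s$. The elements of $T$ are called \emph{nodes}. For $t\in T$ and $k\in\omega$ let $t^\frown k\in T$ be the extension of $t$ by the single further value $k$. If $s<t$, there is exactly one $k$ with $s^\frown k\le t$, namely $k=t(\operatorname{dom}s)$.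

A \emph{path} is a subset $x\subseteq T$ that is a chain and is downward closed, that is, $s<t\in x$ implies $s\in x$. The empty set is allowed. Let $Q\subseteq 2^T$ be the set of all paths, where subsets of $T$ are identified with their characteristic functions. For each pair $s,t$ with $s<t$ the condition ``$t\in x$ implies $s\in x$'', and for each incomparable pair $s,t$ the condition ``not both $s\in x$ and $t\in x$'', restricts only two coordinates of $x$. Hence $Q$ is closed in $2^T$, and so $Q$ is a compact zero-dimensional Hausdorff space.

For a path $x$ and a node $t\in x$ we define the \emph{exit value} $e(x,t)\in\omega\cup\{\infty\}$. If $t$ is the largest element of $x$, put $e(x,t)=\infty$. Otherwise, as $x$ is a chain, some $s\in x$ satisfies $s>t$, and downward closure gives $t^\frown k\in x$ for $k=s(\operatorname{dom} t)$. This $k$ is unique, because $t^\frown k$ and $t^\frown k'$ are incomparable for $k\ne k'$; put $e(x,t)=k$. In particular,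
\begin{equation}\label{eq:exit}
s<t\in x\quad\Longrightarrow\quad e(x,s)=t(\operatorname{dom}s).
\end{equation}
The exit value is the deadline of Section~\ref{sec:mini}. For $t\in T$ and $n\in\omega$ let
\[
B(t,n)=\{x\in Q: t\in x,\ n<e(x,t)\}=\{x\in Q: t\in x,\ t^\frown k\notin x\text{ for all }k\le n\}.
\]
This set is clopen in $Q$, as it is defined by finitely many coordinates. (Here it matters that the condition concerns only $k\le n$.)

Let $U=\omega\times Q$, and let $X=X_\theta=U\cup\{\ell_t:t\in T\}$, where the $\ell_t$ are distinct new points. Put
\[
W(t,m)=\{\ell_t\}\cup\bigcup_{n\ge m}\{n\}\times B(t,n),\qquad W(t)=W(t,0).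
\]
Thus, for $n\ge m$,
\begin{equation}\label{eq:near}
(n,x)\in W(t,m)\quad\Longleftrightarrow\quad t\in x\ \text{ and }\ n<e(x,t).
\end{equation}
Give $U$ the product topology, with $\omega$ discrete, and take as a base for $X$ all open subsets of $U$ together with all sets $W(t,m)$. This is a base of a topology: $W(t,m)\cap U$ is open in $U$, $W(t,m)\cap W(t,m')=W(t,\max(m,m'))$, and for $s\ne t$ the set $W(t,m)\cap W(s,m')$ is an open subset of $U$. In particular $U$ is open in $X$ with its original topology.

\begin{lemma}\label{lem:space}
$X$ is a zero-dimensional locally compact Hausdorff space with $|X|\le 2^{\lambda}$. The sets $\{n\}\times Q$ and $W(t,m)$ are compact and open.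
\end{lemma}

\begin{proof}
\emph{Hausdorff.} Two points of $U$ are separated in $U$. The points $(n,x)$ and $\ell_t$ are separated by $\{n\}\times Q$ and $W(t,n+1)$. Now let $s\ne t$. If $s$ and $t$ are incomparable, then no path contains both, so $W(s)\cap W(t)=\emptyset$. If they are comparable, say $s<t$, let $k=t(\operatorname{dom}s)$. If $(n,x)\in W(s,k)\cap W(t,k)$, then $s,t\in x$, so $e(x,s)=k$ by \eqref{eq:exit}, while \eqref{eq:near} gives $k\le n<e(x,s)=k$, a contradiction. So $W(s,k)\cap W(t,k)=\emptyset$.

\emph{Compact open sets.} The set $\{n\}\times Q$ is compact and open since $Q$ is compact. The set $W(t,m)$ is open by definition. Given a cover of it by open subsets of $X$, one member of the cover contains $\ell_t$ and hence some $W(t,m')$. What remains of $W(t,m)$ is contained in the union of the finitely many compact sets $\{n\}\times B(t,n)$ with $m\le n<m'$, so finitely many further members suffice. Thus $W(t,m)$ is compact.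

These sets cover $X$, so $X$ is locally compact. The sets $\{n\}\times C$ with $C\subseteq Q$ clopen, together with the sets $W(t,m)$, form a base of compact open sets; they are closed because $X$ is Hausdorff. So $X$ is zero-dimensional.

\emph{Cardinality.} For a path $x$, the union $b=\bigcup x$ is a function from some ordinal $\gamma\le\lambda$ to $\omega$. If $x$ has a largest element, that element is $b$ and $x=\{s\in T:s\le b\}$. Otherwise $x=\{b\restriction\beta:\beta<\gamma\}$. Indeed, each $s\in x$ is $b\restriction\operatorname{dom}s$, and $\operatorname{dom}s<\gamma$ as $x$ has an element above $s$. Conversely, for $\beta<\gamma$ some $s\in x$ has $\beta\in\operatorname{dom}s$, so $b\restriction\beta<s$ and $b\restriction\beta\in x$. So $x$ is determined by $b$ and by whether $x$ has a largest element. There are at most $\sum_{\gamma\le\lambda}|\omega^\gamma|\le\lambda\cdot\omega^\lambda=2^\lambda$ possible functions $b$. Hence $|Q|\le 2^\lambda$. Also $|T|\le 2^\lambda$, and so $|X|\le 2^\lambda$.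
\end{proof}

\section{$X_\theta$ is not meta-$\theta$-Lindel\"of}\label{sec:notmeta}

Consider the open cover $\{U\}\cup\{W(t):t\in T\}$ of $X$ and an arbitrary open refinement $\mathcal V$ of it. We must find a point in more than $\theta$ members of $\mathcal V$. The plan is that of Section~\ref{sec:mini}: the refinement assigns a number $m(t)$ to each node $t$, and we choose a path of length $\lambda$ whose exit value at each of its nodes $t$ is $m(t)+1$.

For each $t$ pick $V_t\in\mathcal V$ with $\ell_t\in V_t$. The only member of the original cover that contains $\ell_t$ is $W(t)$, so $V_t\subseteq W(t)$. Hence $\ell_s\notin V_t$ for $s\ne t$, and the sets $V_t$ are pairwise distinct. Pick $m(t)\in\omega$ with $W(t,m(t))\subseteq V_t$.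

Define $b:\lambda\to\omega$ by recursion:
\[
b(\alpha)=m(b\restriction\alpha)+1 .
\]
The set $x=\{b\restriction\alpha:\alpha<\lambda\}$ is a path, and $e(x,b\restriction\alpha)=b(\alpha)>m(b\restriction\alpha)$ for all $\alpha<\lambda$. By \eqref{eq:near},
\[
\bigl(m(b\restriction\alpha),\,x\bigr)\in W\bigl(b\restriction\alpha,\,m(b\restriction\alpha)\bigr)\subseteq V_{b\restriction\alpha}\qquad\text{for every }\alpha<\lambda .
\]
The path $x$ is the same for all $\alpha$; only the level $m(b\restriction\alpha)$ varies. Since $\lambda$ is regular and uncountable, some $n\in\omega$ equals $m(b\restriction\alpha)$ for $\lambda$ many $\alpha$. The single point $(n,x)$ then lies in $\lambda=\theta^+$ distinct members of $\mathcal V$. As $\mathcal V$ was arbitrary, $X$ is not meta-$\theta$-Lindel\"of. \qed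

\begin{remark}\label{rem:height}
Height $\omega$ would not suffice. If we had taken $\lambda=\omega$, the tree $T$ would be countable, and $X$ would be the union of the countably many compact sets $\{n\}\times Q$ and $W(t)$, hence Lindel\"of. What breaks down is the pigeonhole step: the numbers $m(b\restriction\alpha)$, $\alpha<\omega$, may all be different.
\end{remark}

\begin{remark}
Since $K$ wins on $X_\omega$ (Section~\ref{sec:game}), the equivalence quoted in Section~\ref{sec:intro} shows that $X_\omega$ is not countably tight. This is also easy to see directly, for any $\theta$. Let $b\in\omega^\lambda$, let $x=\{b\restriction\beta:\beta<\lambda\}$, and for $\alpha<\lambda$ let $x_\alpha=\{b\restriction\beta:\beta<\alpha\}$. In $2^T$ the paths $x_\alpha$ converge to $x$, so $(0,x)$ is in the closure of $\{(0,x_\alpha):\alpha<\lambda\}$. But a subset of size at most $\theta$ involves only indices $\alpha<\delta$ for some $\delta<\lambda$, and then the node $b\restriction\delta$ belongs to $x$ and to none of the paths involved. So $(0,x)$ is not in the closure of that subset.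
\end{remark}

\section{$K$ wins on $X_\theta$}\label{sec:game}

By \eqref{eq:near}, a point $(n,x)$ lies in $W(t)$ for every $t\in x$ with $e(x,t)>n$. If $x$ has length $\lambda$ and all its exit values exceed $n$, there are $\lambda$ such nodes $t$. So a move of $P$ may be compatible with $\lambda$ intended limits, and the bookkeeping of Proposition~\ref{prop:meta}, which would remove all these sets $W(t)$ in the course of $\omega$ rounds, is not available. The way out is to compare moves. If the levels of $P$'s points increase, then points near a limit $\ell_t$ must change their exit value at $t$ from time to time (unless it is $\infty$), and two paths with different exit values at $t$ determine $t$: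

\begin{lemma}\label{lem:split}
Let $x,y\in Q$ and $t\in x\cap y$. If $e(x,t)\ne e(y,t)$, then $t$ is the largest element of $x\cap y$.
\end{lemma}

\begin{proof}
Suppose some $s\in x\cap y$ does not satisfy $s\le t$. Since $x$ is a chain, $s>t$, and \eqref{eq:exit}, applied in $x$ and in $y$, gives $e(x,t)=s(\operatorname{dom}t)=e(y,t)$.
\end{proof}

\paragraph{The strategy.} Suppose $P$ has played $p_0,\dots,p_{n-1}$. For those $p_i$ that lie in $U$ write $p_i=(n_i,x_i)$. Let $K_n$ be the union of the following finitely many compact sets:
\begin{enumerate}
\item[(a)] $\{0,1,\dots,n_i\}\times Q$, for each $i<n$ with $p_i\in U$;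
\item[(b)] $W(t)$, for each $i<n$ with $p_i=\ell_t$;
\item[(c)] $W(t)$, for all $i\le j<n$ with $p_i,p_j\in U$ such that $x_i\cap x_j$ has a largest element, this element being $t$.
\end{enumerate}
In (c) the case $i=j$ is included; it says that $W(t)$ is removed if $x_i$ itself has a largest element $t$. Each of the sets in (a)--(c) depends on one or two earlier moves of $P$.

\paragraph{The strategy wins.} At every stage the sets removed so far contain only finitely many of the points $\ell_s$, so $P$ always has a move. Let $(p_i)_{i\in\omega}$ be the moves of $P$ in a play against this strategy. It suffices to show that every point of $X$ has a neighborhood containing $p_i$ for only finitely many indices $i$. For, in a Hausdorff space, every point then has a neighborhood that contains no point of $\{p_i:i\in\omega\}$ other than possibly itself, and this means that the set is closed and discrete.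

By (a), if $i<j$ and $p_i,p_j\in U$, then $n_i<n_j$. So each $\{n\}\times Q$ contains $p_i$ for at most one $i$, which settles all points of $U$.

Now suppose that for some $t\in T$ the neighborhood $W(t)$ of $\ell_t$ contains $p_i$ for infinitely many $i$. By (b) at most one of these $p_i$ equals $\ell_t$, so by \eqref{eq:near} there is an infinite set $I\subseteq\omega$ with
\[
p_i=(n_i,x_i)\in U,\qquad t\in x_i,\qquad n_i<e(x_i,t)\qquad\text{for all }i\in I.
\]
Fix some $i\in I$. We find $j\in I$ with $j\ge i$ such that $t$ is the largest element of $x_i\cap x_j$.
\begin{itemize}
\item If $e(x_i,t)=\infty$, then $t$ is the largest element of $x_i$, and we take $j=i$.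
\item If $e(x_i,t)=k<\infty$, choose $j\in I$ with $j>i$ and $n_j\ge k$; this is possible because the $n_j$, $j\in I$, increase strictly. Then $e(x_j,t)>n_j\ge k=e(x_i,t)$. The exit values differ, and Lemma~\ref{lem:split} says that $t$ is the largest element of $x_i\cap x_j$.
\end{itemize}
By (c), $W(t)\subseteq K_{j+1}$, so $p_l\notin W(t)$ for all $l>j$. This contradicts the infinity of $I$. Hence $K$ wins. \qed

\medskip
It remains to check the covering property that $X$ does have.

\begin{proposition}\label{prop:submeta}
$X$ is submetacompact.
\end{proposition}

\begin{proof}
Let $\mathcal U$ be an open cover of $X$. For each $n$ choose a finite family $\mathcal F_n$ of open subsets of the compact open set $\{n\}\times Q$ that covers it and refines $\mathcal U$, and for each $t$ choose $r(t)\in\omega$ such that $W(t,r(t))$ lies in a member of $\mathcal U$. Put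
\[
\mathcal V_m=\bigcup_{n\in\omega}\mathcal F_n\cup\{W(t,\max(r(t),m)):t\in T\}\qquad(m\in\omega).
\]
Each $\mathcal V_m$ is an open refinement of $\mathcal U$. No set $W(t,m')$ with $m'\ge n+1$ meets $\{n\}\times Q$, so a point $(n,x)$ lies only in members of $\mathcal V_{n+1}$ that belong to the finite family $\mathcal F_n$. Each $\ell_t$ lies in exactly one member of every $\mathcal V_m$.
\end{proof}

Together with Lemma~\ref{lem:space} and Section~\ref{sec:notmeta} this completes the proof of Theorem~\ref{thm:A}.

\section{Spaces that are locally small}\label{sec:B}

We turn to Theorem~\ref{thm:B}. Here we are given a winning strategy and must build a refinement. The strategy helps through a closing-off argument. If $A\subseteq X$, consider all the compact sets with which $K$ answers finite sequences of points of $A$, slightly enlarged. We shall see that their interiors cover even the closure $\overline A$; otherwise $P$ could accumulate at an uncovered point of $\overline A$. Thus $\overline A$ is covered by at most $|A|+\omega$ compact sets. Running through an increasing chain of sets $A$, we cut $X$ into pieces covered by few compact sets.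

\subsection*{The closing-off lemma}

Let $X$ be locally compact and let $\sigma$ be a winning strategy for $K$, defined on all finite sequences $s$ of points of $X$; put $\sigma(s)=\emptyset$ if $s$ is not a legal position for $P$ against $\sigma$. We modify $\sigma$ twice. First let
\[
\varsigma(s)=\sigma(s)\cup\operatorname{ran}(s),
\]
which is compact. Every sequence of moves of $P$ that is legal against $\varsigma$ is legal against $\sigma$, so $\varsigma$ is winning; and against $\varsigma$ the points played by $P$ are pairwise distinct. Second, choose finitely many compact sets whose interiors cover the compact set $\varsigma(s)$, and let $\tau(s)$ be the union of these compact sets. So $\tau(s)$ is compact and $\varsigma(s)\subseteq\operatorname{int}\tau(s)$. For $A\subseteq X$ let $A^{<\omega}$ be the set of all finite sequences of points of $A$, including the empty one, and let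
\[
U_A=\bigcup\{\operatorname{int}\tau(s):s\in A^{<\omega}\}.
\]
The set $U_A$ is open and is contained in the union of at most $|A|+\omega$ compact sets. If $A\subseteq A'$, then $U_A\subseteq U_{A'}$.

\begin{lemma}\label{lem:closure}
$\overline A\subseteq U_A$ for every $A\subseteq X$.
\end{lemma}

\begin{proof}
Suppose $q\in\overline A\setminus U_A$. Then $q\notin\varsigma(s)$ for every $s\in A^{<\omega}$. Let $N$ be a compact neighborhood of $q$, and let $P$ play against $\varsigma$ as follows. If the earlier moves were in $A\cap N$, then the finitely many compact sets played by $K$ so far are of the form $\varsigma(s)$ with $s\in A^{<\omega}$. They are closed and do not contain $q$, so $N$ minus their union is a neighborhood of $q$, and it contains a point of $A$. Let $P$ choose this point. The resulting points are pairwise distinct, so they form an infinite subset of $N$. As $\varsigma$ is winning, this set is closed and discrete, hence compact (being closed and contained in $N$) and discrete, hence finite. This is a contradiction.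
\end{proof}

\subsection*{Proof of Theorem \ref{thm:B}}

Let $\kappa=\theta^+$ and suppose that $X$ is nonempty and locally of cardinality at most $\kappa$. Every compact subset of $X$ is covered by finitely many sets of size at most $\kappa$ and so has size at most $\kappa$. We use induction on $|X|$, over all spaces as in the theorem with the given $\theta$. Let $\sigma$, $\tau$ and $U_A$ be as above.

\paragraph{Case $|X|\le\kappa$.} Write $X=\{x_\beta:\beta<\kappa\}$, possibly with repetitions. For $\alpha<\kappa$ let $A_\alpha=\{x_\beta:\beta<\alpha\}$ and $U_\alpha=U_{A_\alpha}$. Then:
\begin{itemize}
\item $|A_\alpha|\le\theta$, so $U_\alpha$ is contained in the union of at most $\theta$ compact sets;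
\item $\overline{A_\alpha}\subseteq U_\alpha$ by Lemma~\ref{lem:closure}; hence $x_\beta\in U_{\beta+1}$, and the sets $U_\alpha$ increase with union $X$;
\item if $\alpha$ is a limit, then $U_\alpha=\bigcup_{\beta<\alpha}U_\beta$, because every finite sequence from $A_\alpha$ is a sequence from some $A_\beta$ with $\beta<\alpha$.
\end{itemize}
Since a point $x_\beta$ lies in too many of the sets $U_\alpha$, we cut away the part that is already listed: let
\[
V_\alpha=U_{\alpha+1}\setminus\overline{A_\alpha}\qquad(\alpha<\kappa).
\]
These sets are open, and $\{U_0\}\cup\{V_\alpha:\alpha<\kappa\}$ covers $X$. Indeed, if $x\notin U_0$, the least $\alpha$ with $x\in U_\alpha$ is neither $0$ nor a limit, so $\alpha=\beta+1$; and $x\notin U_\beta\supseteq\overline{A_\beta}$, so $x\in V_\beta$.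

Let $\mathcal U$ be an open cover of $X$. Each $V_\alpha$, and also $U_0$, is contained in the union of at most $\theta$ compact sets, so there are subfamilies $\mathcal U_\alpha,\mathcal U'\subseteq\mathcal U$ of size at most $\theta$ covering $V_\alpha$ and $U_0$, respectively. The family
\[
\{U_0\cap G:G\in\mathcal U'\}\cup\{V_\alpha\cap G:\alpha<\kappa,\ G\in\mathcal U_\alpha\}
\]
is an open refinement of $\mathcal U$. A point $x_\beta$ belongs to $A_\alpha$ for all $\alpha>\beta$, so it lies in $V_\alpha$ only if $\alpha\le\beta$, that is, for at most $\theta$ many $\alpha$. It is therefore in at most $\theta+\theta\cdot\theta=\theta$ members of the family.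

\paragraph{Case $|X|=\mu>\kappa$.} Now the counting just given fails, as initial segments of an enumeration of $X$ can have size larger than $\theta$. Instead we split $X$ into smaller clopen pieces. Call $A\subseteq X$ \emph{closed under $\tau$} if $\tau(s)\subseteq A$ for all $s\in A^{<\omega}$. Such a set satisfies
\[
A\subseteq\overline A\subseteq U_A\subseteq A
\]
by Lemma~\ref{lem:closure}, so $A=\overline A=U_A$ is clopen.

Every $A\subseteq X$ is contained in a set closed under $\tau$ of size at most $|A|+\kappa$: iterate the operation $A\mapsto A\cup\bigcup_{s\in A^{<\omega}}\tau(s)$ countably many times and take the union. Each step adds at most $|A|+\omega$ sets of size at most $\kappa$; this is where the assumption on the local cardinality is used. Moreover, unions of increasing chains of sets closed under $\tau$ are closed under $\tau$, since the sequences $s$ are finite.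

Enumerate $X=\{x_\alpha:\alpha<\mu\}$. Let $A_0=\emptyset$; let $A_{\alpha+1}$ be a set closed under $\tau$ that contains $A_\alpha\cup\{x_\alpha\}$ and has size at most $|A_\alpha|+\kappa$; and let $A_\alpha=\bigcup_{\beta<\alpha}A_\beta$ for limit $\alpha$. By induction $|A_\alpha|\le|\alpha|+\kappa<\mu$ for all $\alpha<\mu$, and every $A_\alpha$ with $\alpha>0$ is closed under $\tau$, hence clopen; $A_0=\emptyset$ is clopen anyway. For $x\in X$ the least $\alpha$ with $x\in A_\alpha$ is a successor. So $X$ is the disjoint union of the clopen sets $Y_\alpha=A_{\alpha+1}\setminus A_\alpha$, $\alpha<\mu$, each of size less than $\mu$.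

Each nonempty $Y_\alpha$ is locally compact and locally of cardinality at most $\kappa$. Also, $K$ has a winning strategy in $G_{K,P}(Y_\alpha)$: play $\sigma(s)\cap Y_\alpha$, which is compact since $Y_\alpha$ is closed. The moves of $P$ against this strategy lie in $Y_\alpha$ and so are legal against $\sigma$ in $X$, and a subset of $Y_\alpha$ that is closed and discrete in $X$ is so in $Y_\alpha$. By the inductive hypothesis each $Y_\alpha$ is meta-$\theta$-Lindel\"of. Given an open cover of $X$, refine its trace on each $Y_\alpha$ so that each point is in at most $\theta$ members, and take the union of these refinements. Since the $Y_\alpha$ are open and pairwise disjoint, this is an open refinement in which each point of $X$ lies in at most $\theta$ members. \qed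

\begin{thebibliography}{1}
\bibitem{story}
\emph{The Story Of A Topological Game}, doi:10.1216/rmjm/1181069351,
\texttt{https://projecteuclid.org/accountAjax/Download?}\allowbreak
\texttt{downloadType=journal\%20article}\allowbreak
\texttt{\&urlId=10.1216\%2Frmjm\%2F1181069351}\allowbreak
\texttt{\&isResultClick=True}.
\end{thebibliography}

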